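\title{A pointwise dual ergodic transformation without Darling--Kac sets}

\begin{abstract}
A conservative ergodic measure preserving transformation that has a Darling--Kac set is pointwise dual ergodic. We show that the converse is false. The example is a tower of infinite measure over a one-sided Bernoulli shift. It is pointwise dual ergodic with a $1$-regularly varying normalizing sequence, and every set of finite positive measure misses the Darling--Kac property by at least $10^{-17}$ in the uniform norm. We also show that the upper half of the Darling--Kac property can always be achieved, so that only the uniform lower bound can fail.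
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(X,\mathcal B,m)$ be a $\sigma$-finite nonatomic measure space and let $T\colon X\to X$ be \emph{measure preserving}: $m(T^{-1}E)=m(E)$ for $E\in\mathcal B$. We assume throughout that $T$ is \emph{conservative} (if $W,T^{-1}W,T^{-2}W,\dots$ are pairwise disjoint, then $m(W)=0$) and \emph{ergodic} (if $T^{-1}E=E$ mod $m$, then $m(E)=0$ or $m(X\setminus E)=0$). The \emph{dual operator} $\widehat T$ on $L^1(m)$ is defined by
\[
\int_X \widehat Tf\cdot g\,dm=\int_X f\cdot g\circ T\,dm\qquad (f\in L^1(m),\ g\in L^\infty(m)),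
\]
and we write $S_nf=\sum_{k=1}^n\widehat T^kf$, $S_0f=0$. The operator $\widehat T$ is positive, so it extends by monotone convergence to nonnegative measurable $f$, and the defining identity persists for $g\ge0$. Taking $f=1$ and $g=1_E$ gives $\int_E\widehat T1\,dm=m(T^{-1}E)=m(E)$, that is, $\widehat T1=1$. One should therefore think of $\widehat T$ as the transition operator of a Markov chain that moves from a point to a random preimage, and of $S_n1_A(x)$ as the expected number of visits to $A$, up to time $n$, of this backward chain started at $x$. For the transformations of this paper the chain is explicit (Section~\ref{sec:towers}).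

How fast $S_nf$ grows does not depend on $f$. This is the ratio ergodic theorem of Hurewicz and Chacon--Ornstein \cite[Theorem 2.2.1]{Aaronson}: if $f,p\in L^1(m)$ and $p>0$ a.e., then $S_nf/S_np\to\int f\,dm/\int p\,dm$ a.e. Dividing the statements for $f$ and for an indicator, we obtain
\begin{equation}\label{eq:ratio}
\frac{S_nf}{S_n1_A}\to\frac{\int_X f\,dm}{m(A)}\quad\text{a.e.}\qquad (f\in L^1(m),\ 0<m(A)<\infty).
\end{equation}
The two notions below ask that the growth not depend on the starting point either.

\begin{definition}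
The transformation $T$ is \emph{pointwise dual ergodic} if there are constants $a_n>0$ such that $\frac1{a_n}S_nf\to\int_X f\,dm$ a.e.\ for every $f\in L^1(m)$. A set $A\in\mathcal B$ with $0<m(A)<\infty$ is a \emph{Darling--Kac set} (DK set) for $T$ if there are constants $a_n>0$ such that $\|\frac1{a_n}S_n1_A-1\|_{L^\infty(A)}\to0$.
\end{definition}

By \eqref{eq:ratio}, $T$ is pointwise dual ergodic as soon as $\frac1{a_n}S_n1_A\to m(A)$ a.e.\ for a single set $A$ of finite positive measure. A DK set is a set $A$ for which such a convergence is uniform on $A$ itself. It is known that a transformation with a DK set is pointwise dual ergodic. The converse question is posed in \cite{RFE}: \emph{does every pointwise dual ergodic transformation have a DK set?}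

The simplest cases suggest that it does. If $m(X)<\infty$, then $S_n1=n$ and $X$ is a DK set. For renewal towers, which may have infinite measure, the base is a DK set (Example~\ref{ex:renewal}). In general one would try Egorov's theorem (a.e.\ convergence on a set of finite measure is uniform off a subset of arbitrarily small measure): $\frac1{a_n}S_n1_{A_0}$ converges uniformly on a large subset $A_1\subset A_0$, then $\frac1{a_n}S_n1_{A_1}$ converges uniformly on a large subset $A_2\subset A_1$, and $\bigcap_kA_k$ is a natural candidate. Nevertheless the answer is negative. Call a positive sequence $(a_n)$ \emph{$1$-regularly varying} if $a_{\lfloor cn\rfloor}/a_n\to c$ for every $c>0$.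

\begin{theorem}\label{thm:main}
There is a conservative ergodic measure preserving transformation $T$ of a standard, $\sigma$-finite, infinite, nonatomic measure space $(X,\mathcal B,m)$ which is pointwise dual ergodic with a $1$-regularly varying sequence $(a_n)$, and such that for every $B\in\mathcal B$ with $0<m(B)<\infty$ and all constants $a_n'>0$,
\[
\limsup_{n\to\infty}\Big\|\frac1{a_n'}\sum_{k=1}^n\widehat T^k1_B-1\Big\|_{L^\infty(B)}\ge10^{-17}.
\]
In particular, $T$ has no DK set.
\end{theorem}

The Egorov argument does give one half of the DK property, and even on all of $X$.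

\begin{theorem}\label{thm:upper}
Let $T$ be pointwise dual ergodic with constants $a_n\to\infty$. Every set $A_0$ with $0<m(A_0)<\infty$ contains a set $B$ with $m(B)>0$ and
\[
\limsup_{n\to\infty}\ \operatorname{ess\,sup}_X\ \frac1{a_n}\sum_{k=1}^n\widehat T^k1_B\le m(B).
\]
\end{theorem}

A counterexample must therefore defeat the uniform lower bound, for every set $B$ at once. In our example the backward chain tosses coins on a sequence of widely separated time scales, and a run of $K_k\approx4\log_2k$ heads of the $k$-th coin sends the chain on a long excursion. A typical starting point is far from completing such a run, and this gives pointwise dual ergodicity. A DK set $B$, however, is revisited with probability close to $1$ in every time window of suitable length, from \emph{every} point of $B$. Hence the chain keeps returning to $B$ while a run of heads builds up, and it finally meets $B$ near the top of the excursion. There the lower bound forces $B$ to occupy a definite part of the excursion. Adding these parts over all scales gives $m(B)=\infty$.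

Theorem~\ref{thm:upper} is proved in Section~\ref{sec:upper} and is not used afterwards. Sections~\ref{sec:towers}--\ref{sec:pde} construct $T$ and prove that it is pointwise dual ergodic. Section~\ref{sec:windows} derives the window property, Section~\ref{sec:candidates} shows the mechanism on two explicit sets, and Sections~\ref{sec:stage} and~\ref{sec:mass} treat a general set $B$.

\section{The upper half of the Darling--Kac property}\label{sec:upper}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
By Egorov's theorem we choose inductively $A_0\supset A_1\supset\cdots$ with $m(A_k\setminus A_{k+1})\le2^{-k-2}m(A_0)$ such that $\frac1{a_n}S_n1_{A_k}\to m(A_k)$ uniformly on $A_{k+1}$. Let $B=\bigcap_kA_k$; then $m(B)\ge\frac12m(A_0)>0$. Since $S_n1_B\le S_n1_{A_k}$ and $B\subset A_{k+1}$, we have $\limsup_n\operatorname{ess\,sup}_B\frac1{a_n}S_n1_B\le m(A_k)$ for every $k$, and $m(A_k)\downarrow m(B)$. Thus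
\[
\limsup_n\ \operatorname{ess\,sup}_B\ \frac1{a_n}S_n1_B\le m(B).
\]

To pass from $B$ to $X$ we decompose according to the first entrance into $B$. Let $Qf=\widehat T(1_{X\setminus B}f)$ for $f\ge0$. For $n\ge1$,
\[
S_n1_B=\widehat T(1_B+S_{n-1}1_B)=\widehat T\big(1_B(1+S_{n-1}1_B)\big)+QS_{n-1}1_B ,
\]
and by induction on $n$, positivity of $Q$ and $\widehat T$, and monotonicity of $S_n1_B$ in $n$,
\[
S_n1_B=\sum_{r=1}^nQ^{r-1}\widehat T\big(1_B(1+S_{n-r}1_B)\big)\le\big(1+\operatorname{ess\,sup}_BS_n1_B\big)\sum_{r=1}^nQ^{r-1}\widehat T1_B .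
\]
From $\widehat T1=1$ we get $\widehat T1_B=1-Q1$, so the last sum telescopes to $1-Q^n1\le1$. Dividing by $a_n$ and using $a_n\to\infty$ to absorb the term $1/a_n$, we obtain the theorem.
\end{proof}

The argument gives no lower bound, because the inequality $S_n1_B\le S_n1_{A_k}$ points the wrong way: the small sets $A_k\setminus B$ may be exactly where the chain started at some points of $B$ spends its time.

\section{Towers over a Bernoulli shift and the backward chain}\label{sec:towers}

Let $\mathcal S$ be a countable alphabet with a probability distribution $\pi$ such that $\max_s\pi(s)<1$. Let $Y=\mathcal S^{\{0,1,2,\dots\}}$ with the product measure $\nu$ and the shift $\sigma$, and let $\varphi\colon Y\to\{1,2,\dots\}$ be Borel. The \emph{tower} with height function $\varphi$ is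
\[
X=\{(y,h):y\in Y,\ 0\le h<\varphi(y)\},\qquad
T(y,h)=\begin{cases}(y,h+1),&h+1<\varphi(y),\\(\sigma y,0),&h+1=\varphi(y),\end{cases}
\]
with its Borel sets and with $m$ the restriction of $\nu\times{}$counting measure. Its \emph{base} is $A=Y\times\{0\}$, and $m(A)=1$. For $s\in\mathcal S$ we write $sy=(s,y_0,y_1,\dots)$.

\begin{lemma}\label{lem:tower}
The space $(X,\mathcal B,m)$ is standard, $\sigma$-finite and nonatomic, $m(X)=\int\varphi\,d\nu$, and $T$ is measure preserving, conservative and ergodic. For Borel $f\in L^1(m)$ we have $\widehat Tf=Pf$ a.e., where $P$ is the Markov kernel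
\[
Pf(y,h)=f(y,h-1)\quad(h\ge1),\qquad Pf(y,0)=\sum_{s\in\mathcal S}\pi(s)\,f\big(sy,\varphi(sy)-1\big).
\]
\end{lemma}

\begin{proof}
The set $X$ is a Borel subset of the Polish space $Y\times\{0,1,\dots\}$, each floor has measure at most $1$, and points are null because $\nu(\{y\})\le(\max\pi)^n$ for all $n$. For Borel $f,g\ge0$,
\[
\int f\cdot g\circ T\,dm=\int_Y\Big[\sum_{1\le h<\varphi(y)}f(y,h-1)g(y,h)+f(y,\varphi(y)-1)\,g(\sigma y,0)\Big]d\nu(y).
\]
Under $\nu$ the pair $(y_0,\sigma y)$ has law $\pi\times\nu$, so the last term integrates to $\int_YPf(y,0)g(y,0)\,d\nu(y)$. Hence $\int f\cdot g\circ T\,dm=\int Pf\cdot g\,dm$. The case $f=1$ shows that $T$ preserves $m$, and the general case identifies $\widehat T$.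

Maharam's recurrence theorem states that a measure preserving $T$ is conservative if there is a set $A$ with $m(A)<\infty$ and $\bigcup_{n\ge1}T^{-n}A=X$ mod $m$. The base has this property, since $T^{\varphi(y)-h}(y,h)\in A$.

If $T^{-1}F=F$ mod $m$, then $F$ agrees mod $m$ with the strictly invariant set $\bigcap_n\bigcup_{j\ge n}T^{-j}F$, so let $T^{-1}F=F$. As $(y,h)=T^h(y,0)$, the set $F$ is the union of the columns over $F_0=\{y:(y,0)\in F\}$. As $T^{\varphi(y)}(y,0)=(\sigma y,0)$, we have $\sigma^{-1}F_0=F_0$, so $\nu(F_0)\in\{0,1\}$ by Kolmogorov's zero--one law, and $F$ or its complement is null.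
\end{proof}

The chain with kernel $P$ descends its column one floor at a time; at the base it draws a letter with law $\pi$, prefixes it to the base point, and jumps to the top of the new column. Formally, let $s_1,s_2,\dots$ be independent with law $\pi$, and for $y\in Y$ put
\[
y^{(0)}=y,\qquad y^{(r)}=(s_r,\dots,s_1,y_0,y_1,\dots),\qquad R_i=\sum_{r=1}^i\varphi(y^{(r)}),\qquad R_0=0 .
\]
The chain started at $x=(y,h)$ is $X_t=(y,h-t)$ for $0\le t\le h$ and
\begin{equation}\label{eq:chain}
X_t=(y^{(r)},\,h+R_r-t)\qquad\text{for }h+R_{r-1}<t\le h+R_r,\quad r\ge1 .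
\end{equation}
We call $r$ the \emph{base index} at time $t$ (it is $0$ for $t\le h$); it is the number of letters drawn by time $t$, so it is at most $t$. We write $\mathbb P_x,\mathbb E_x$ for the law of the chain, abbreviate $\mathbb P_{(y,0)}$ to $\mathbb P_y$, and let $\mathcal F_t$ be the $\sigma$-algebra generated by $X_0,\dots,X_t$. The base index at time $t$ is the number of $u<t$ with $X_u\in A$, and each new letter is the zeroth letter of the new base point; so the base index and the letters drawn by time $t$ are $\mathcal F_t$-measurable. From now on $S_nf$ denotes the everywhere defined version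
\[
S_nf(x)=\mathbb E_x\sum_{t=1}^nf(X_t).
\]
In particular, since the chain started at $(y,0)$ returns to $A$ at the times $R_1<R_2<\cdots$,
\begin{equation}\label{eq:V}
S_n1_A(y,0)=\mathbb E_yV(n),\qquad V(n)=\#\{i\ge1:R_i\le n\}.
\end{equation}

Three standard facts are used repeatedly.
\begin{itemize}
\item \emph{Strong Markov property.} If $\rho$ is a stopping time for $(\mathcal F_t)$, then on $\{\rho<\infty\}$ the conditional law of $(X_{\rho+t})_{t\ge0}$ given $\mathcal F_\rho$ is $\mathbb P_{X_\rho}$. Base indices add under such a restart.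
\item \emph{Restart of the letters.} If $g$ is an a.s.\ finite stopping time for $s_1,s_2,\dots$, then $s_{g+1},s_{g+2},\dots$ are i.i.d.\ with law $\pi$ and independent of $(g,s_1,\dots,s_g)$. So an estimate that holds for every starting point $y$ holds conditionally for the sequence $y^{(g)},y^{(g+1)},\dots$.
\item \emph{Stationarity.} If $y$ has law $\nu$ and is independent of the letters, then $\dots,s_2,s_1,y_0,y_1,\dots$ is a two-sided i.i.d.\ sequence. Each $y^{(r)}$ has law $\nu$, and Birkhoff's theorem for the inverse of the two-sided Bernoulli shift, which is ergodic, gives $\frac1i\#\{1\le r\le i:y^{(r)}\in E\}\to\nu(E)$ a.s.\ for Borel $E\subset Y$.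
\end{itemize}

\begin{example}[Renewal towers]\label{ex:renewal}
If $\varphi(y)$ depends only on $y_0$, then the law of $(R_i)$ does not depend on $y$. By \eqref{eq:V}, $S_n1_A$ is constant on $A$, and positive for large $n$, so $A$ is a DK set.
\end{example}

A counterexample needs a height function with long memory: the heights met by the chain must depend on $y$ at arbitrarily late times, rarely for each given $y$, but at infinitely many times for some $y$.

\section{Coins and excursions}\label{sec:construction}

\subsection*{The alphabet and the height function}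
Let $K_k=\lceil4\log_2(k+1)\rceil$ for $k\ge1$, so that $2^{K_k}\ge(k+1)^4$. Positive integers $\ell_k$ and $n_k$ will be chosen inductively; they will satisfy $\ell_1\ge8$ and $\ell_{k+1}\ge2\ell_k$. The alphabet is $\mathcal S=\{0\}\cup\{(k,\mathsf H),(k,\mathsf T):k\ge1\}$ with $\pi(k,\mathsf H)=\pi(k,\mathsf T)=\frac1{2\ell_k}$ and $\pi(0)=1-\sum_k1/\ell_k\ge\frac34$. The letters $(k,\mathsf H)$, $(k,\mathsf T)$ are the \emph{$k$-symbols}: a letter is a toss of the $k$-th coin with probability $1/\ell_k$. Since $\sum_{j\ge k}1/\ell_j\le2/\ell_k$,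
\begin{equation}\label{eq:nosymbol}
\mathbb P\big(\text{some $j$-symbol with $j\ge k$ occurs among }s_1,\dots,s_i\big)\le 2i/\ell_k .
\end{equation}

For $y\in Y$, the \emph{$k$-level} $\lambda_k(y)\in\{0,1,\dots,\infty\}$ is the length of the initial run of $(k,\mathsf H)$ in the finite or infinite sequence of $k$-symbols among $y_0,y_1,\dots$. Because the chain prefixes letters, the level is the current run of heads:
\begin{equation}\label{eq:level}
\lambda_k(sy)=\lambda_k(y)+1\ \text{ if }s=(k,\mathsf H),\qquad 0\ \text{ if }s=(k,\mathsf T),\qquad \lambda_k(y)\ \text{ otherwise.}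
\end{equation}
Almost every $y$ has infinitely many $k$-symbols, and they form a sequence of fair coin tosses, so $\nu(\lambda_k\ge u)=2^{-u}$. Put
\[
E_k=\{y:y_0=(k,\mathsf H),\ \lambda_k(y)\ge K_k\},\qquad \nu(E_k)=\frac1{2\ell_k}2^{-(K_k-1)}=\frac{2^{-K_k}}{\ell_k},
\]
and $\varphi=1+\sum_kn_k1_{E_k}$. The sets $E_k$ are disjoint, so $\varphi$ is finite everywhere. Our transformation $T$ is the tower with this height function. A descent through a column over $E_k$ is a \emph{$k$-excursion}; it takes $n_k$ extra steps. Let
\[
M_k=1+\sum_{j\le k}n_j\nu(E_j),\qquad M_0=1 .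
\]

The choice of $n_k$ is dictated by three time scales. As long as only the excursions of scales $j<k$ matter, a letter costs time $M_{k-1}$ on average. So the $k$-th coin is tossed about once in time $M_{k-1}\ell_k$, while only one letter in $\ell_k2^{K_k}$ starts a $k$-excursion. We shall take
\[
M_{k-1}\ell_k\ \ll\ n_k\ \ll\ M_{k-1}\ell_k2^{K_k}.
\]
The second inequality makes $k$-excursions negligible for a typical starting point. The first makes a $k$-excursion dominant for a starting point of level $K_k-1$, which is one head away from it.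

\subsection*{Counting excursions uniformly in the starting point}
Let $e_j(i)=\#\{1\le r\le i:y^{(r)}\in E_j\}$, so that $R_i=i+\sum_jn_je_j(i)$. This count depends on $y$, but only through the first run of heads. To isolate this dependence, let $\widetilde e_j(i)$ be the number of $r\le i$ such that $s_r=(j,\mathsf H)$, there are at least $K_j$ $j$-symbols among $s_1,\dots,s_r$, and the last $K_j$ of them are all $(j,\mathsf H)$. Then $\widetilde e_j(i)$ is a function of the letters alone, and for every $y$
\begin{equation}\label{eq:count}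
\widetilde e_j(i)\le e_j(i)\le\widetilde e_j(i)+K_j .
\end{equation}
Indeed, an index $r$ counted by $\widetilde e_j$ has $y^{(r)}\in E_j$; and if $y^{(r)}\in E_j$ and $r$ is not counted by $\widetilde e_j$, then $s_r$ is one of the first $K_j-1$ $j$-symbols drawn. Letting $y$ have law $\nu$ in \eqref{eq:count} and using stationarity, we get statements that do not involve $y$:
\begin{equation}\label{eq:etilde}
\widetilde e_j(i)/i\to\nu(E_j)\ \text{ a.s.},\qquad \mathbb E\,\widetilde e_j(i)\le i\,\nu(E_j).
\end{equation}
Define the clocks of the scales below $k$ by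
\[
R_i^{<k}=i+\sum_{j<k}n_je_j(i),\qquad \widetilde R_i^{<k}=i+\sum_{j<k}n_j\widetilde e_j(i).
\]
Always $R_i\ge R_i^{<k}$, with equality if no $y^{(r)}$, $1\le r\le i$, lies in $\bigcup_{j\ge k}E_j$. By \eqref{eq:etilde}, $\widetilde R_i^{<k}/i\to M_{k-1}$ a.s. The process $(\widetilde R_i^{<k})_i$ does not change if all $j$-symbols with $j\ge k$ are replaced by $0$, so its law depends only on $\ell_j,n_j$ with $j<k$. This is what makes the following induction legitimate.

\subsection*{The parameters}
Given $\ell_j,n_j$ for $j<k$, choose $i_k\ge1$ such that for all $i\ge i_k$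
\begin{equation}\label{eq:ik}
\mathbb P\big(|\widetilde R_i^{<k}-iM_{k-1}|\ge iM_{k-1}/k\big)\le\frac1k,\qquad\sum_{j<k}(K_j+1)n_j\le\frac ik .
\end{equation}
Then choose an integer $\ell_k\ge8kM_{k-1}i_k$, and set
\[
n_k=\big\lceil M_{k-1}\ell_k2^{K_k}/\sqrt k\,\big\rceil,\qquad p_k=n_k\nu(E_k)/M_{k-1},\qquad b_k=\lceil\ell_k/k\rceil .
\]
Thus the lower scales have averaged out long before the $k$-th coin is first tossed. We have $M_k=M_{k-1}(1+p_k)$, and rounding up adds at most $2^{-K_k}$ to $p_k$, so
\begin{equation}\label{eq:pk}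
\frac1{\sqrt k}\le p_k\le\frac2{\sqrt k},\qquad M_k\uparrow\infty,\qquad M_k/M_{k-1}\to1 .
\end{equation}
In particular $m(X)=\lim M_k=\infty$. From $2^{K_k}\ge(k+1)^4$ we get $n_k\ge(k+1)^{3.5}M_{k-1}\ell_k$. From \eqref{eq:ik} at stage $k+1$ we get $i_{k+1}\ge(k+1)n_k$, hence $\ell_{k+1}\ge8(k+1)^2M_kn_k$. Therefore
\begin{equation}\label{eq:growth}
b_{k+1}>n_k,\qquad b_{k+1}\ge8(k+1)^{4.5}M_{k-1}\ell_k,\qquad\ell_{k+1}\ge8(k+1)^{5.5}\ell_k ,
\end{equation}
and the requirements $\ell_1\ge8$, $\ell_{k+1}\ge2\ell_k$ hold. As $b_k\le\ell_k$, we have $b_k<b_{k+1}$ and $b_{k+1}/b_k\to\infty$. Define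
\[
a_n=n/M_{k-1}\quad\text{for }b_k\le n<b_{k+1},\ k\ge1,\qquad a_n=1\quad\text{for }n<b_1 .
\]
The $k$-th block is the range of times in which $j$-symbols with $j>k$ are unlikely to have appeared: $n<b_{k+1}$ implies $n\le\ell_{k+1}/(k+1)$.

\begin{lemma}\label{lem:an}
We have $a_n\to\infty$, the sequence $(a_n)$ is $1$-regularly varying, and $a_{n-h}/a_n\to1$ for each fixed $h$.
\end{lemma}

\begin{proof}
On the $k$-th block $a_n\ge b_k/M_{k-1}\ge8i_k$, and $i_k\to\infty$. Let $n'=\lfloor cn\rfloor$ or $n'=n-h$. The ratios $n'/n$ and $n/n'$ stay bounded and $b_{k+1}/b_k\to\infty$, so for large $n$ the integers $n,n'$ lie in the same or in adjacent blocks. Then $a_{n'}/a_n$ equals $n'/n$ times $1$ or $(M_k/M_{k-1})^{\pm1}$ for some $k$ that tends to infinity with $n$, and \eqref{eq:pk} concludes.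
\end{proof}

\begin{lemma}[Clock bounds]\label{lem:clock}
For every $y\in Y$, $k\ge1$ and $i\ge i_k$, with $\mathbb P_y$-probability at least $1-\frac1k$,
\[
\Big(1-\frac1k\Big)iM_{k-1}<R_i^{<k}\qquad\text{and}\qquad R_i^{<k}+\sum_{j<k}n_j<\Big(1+\frac2k\Big)iM_{k-1}.
\]
\end{lemma}

\begin{proof}
By \eqref{eq:count}, $\widetilde R_i^{<k}\le R_i^{<k}$ and $R_i^{<k}+\sum_{j<k}n_j\le\widetilde R_i^{<k}+\sum_{j<k}(K_j+1)n_j$. Apply \eqref{eq:ik} and $i/k\le iM_{k-1}/k$.
\end{proof}

\section{Pointwise dual ergodicity}\label{sec:pde}

\begin{proposition}\label{prop:pde}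
As $n\to\infty$,
\begin{itemize}
\item[(a)] $\sup_{y\in Y}\mathbb E_yV(n)\le(1+o(1))a_n$;
\item[(b)] $\mathbb E_yV(n)\ge(1-o(1))a_n$ for $\nu$-a.e.\ $y$.
\end{itemize}
Consequently $T$ is pointwise dual ergodic with constants $a_n$.
\end{proposition}

\begin{proof}
By \eqref{eq:V}, (a) and (b) say that $S_n1_A/a_n\to1$ a.e.\ on $A$. For $n\ge h\ge1$ we have $S_n1_A(y,h)=1+S_{n-h}1_A(y,0)$, so Lemma~\ref{lem:an} extends the convergence to a.e.\ point of $X$, and \eqref{eq:ratio} extends it to all $f\in L^1(m)$.

Let $b_k\le n<b_{k+1}$ with $k\ge2$, and write $M=M_{k-1}$. Then $a_n=n/M\ge8i_k$.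

(a) Excursions of scale $k$ and higher only slow the chain down, so the clock bound suffices. Let $I=\lceil(1+\frac2k)n/M\rceil\ge i_k$. Since $(1+\frac2k)(1-\frac1k)\ge1$ for $k\ge2$, we have $n\le(1-\frac1k)IM$, and Lemma~\ref{lem:clock} with $R_I\ge R_I^{<k}$ gives $\mathbb P_y(R_I\le n)\le\frac1k$ for all $y$. Restarting the letters at $I$, we get $\mathbb E_yV(n)\le I+\frac1k\sup_{y'}\mathbb E_{y'}V(n)$. The supremum is at most $n$, hence finite, so it is at most $I/(1-\frac1k)=(1+o(1))a_n$.

(b) Now the time lost in $k$-excursions must be controlled, and this is where the starting point matters. We have $\nu(\lambda_k>K_k/2)\le2^{-K_k/2}\le(k+1)^{-2}$, so by the Borel--Cantelli lemma a.e.\ $y$ satisfies $\lambda_k(y)\le K_k/2$ for all large $k$. Fix such a $y$. Let $\gamma=\frac2k+\sqrt{p_k}$ and $I=\lfloor(1-\gamma)n/M\rfloor$. For large $k$ we have $\gamma\le\frac12$, so $I\ge i_k$. Consider the events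
\begin{itemize}
\item[(1)] $R_I^{<k}<(1+\frac2k)IM$;
\item[(2)] no $j$-symbol with $j>k$ occurs among $s_1,\dots,s_I$;
\item[(3)] $n_k\widetilde e_k(I)\le\sqrt{p_k}\,n$;
\item[(4)] $e_k(I)=\widetilde e_k(I)$.
\end{itemize}
On their intersection,
\[
R_I=R_I^{<k}+n_ke_k(I)\le\Big(1+\frac2k\Big)\Big(1-\frac2k-\sqrt{p_k}\Big)n+\sqrt{p_k}\,n\le n .
\]
Event (1) fails with probability at most $\frac1k$ by Lemma~\ref{lem:clock}. Event (2) fails with probability at most $2I/\ell_{k+1}\le\frac2{k+1}$ by \eqref{eq:nosymbol} and $I\le n\le\ell_{k+1}/(k+1)$. Event (3) fails with probability at most $In_k\nu(E_k)/(\sqrt{p_k}\,n)=IMp_k/(\sqrt{p_k}\,n)\le\sqrt{p_k}$ by \eqref{eq:etilde} and Markov's inequality. If (4) fails, there is $r$ with $y^{(r)}\in E_k$ such that the number $u$ of $k$-symbols among $s_1,\dots,s_r$ is less than $K_k$. As $\lambda_k(y^{(r)})\ge K_k>u$, all $u$ of them are heads and $u+\lambda_k(y)\ge K_k$ by \eqref{eq:level}. So $u\ge K_k/2$, and the first $\lceil K_k/2\rceil$ $k$-symbols drawn are heads, which has probability at most $2^{-K_k/2}$. All four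 bounds tend to $0$, so $\mathbb E_yV(n)\ge I\,\mathbb P_y(R_I\le n)\ge(1-o(1))I=(1-o(1))a_n$.
\end{proof}

\section{Nearly Darling--Kac sets are visited in every window}\label{sec:windows}

For $B\in\mathcal B$ with $\beta=m(B)\in(0,\infty)$ let
\[
\delta_n(B)=\Big\|\frac{S_n1_B}{\beta a_n}-1\Big\|_{L^\infty(B)},
\]
which is finite because $S_n1_B\le n$. The rest of the paper proves the following.

\begin{proposition}\label{prop:claim}
For every $B\in\mathcal B$ with $0<m(B)<\infty$ we have $\limsup_n\delta_n(B)\ge10^{-16}$.
\end{proposition}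

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:claim}]
In view of Lemmas~\ref{lem:tower} and~\ref{lem:an}, \eqref{eq:pk} and Proposition~\ref{prop:pde}, it remains to replace $\beta a_n$ by arbitrary constants. Suppose $\|S_n1_B/a_n'-1\|_{L^\infty(B)}\le\varepsilon<10^{-17}$ for all large $n$. At a.e.\ point of $B$ these bounds hold and $S_n1_B/(\beta a_n)\to1$. Evaluating at one such point shows that $a_n'/(\beta a_n)$ lies in $[\frac1{1+\varepsilon}-o(1),\frac1{1-\varepsilon}+o(1)]$. Hence $S_n1_B/(\beta a_n)$ lies in $[\frac{1-\varepsilon}{1+\varepsilon}-o(1),\frac{1+\varepsilon}{1-\varepsilon}+o(1)]$ a.e.\ on $B$, uniformly, and $\limsup_n\delta_n(B)\le\frac{2\varepsilon}{1-\varepsilon}<10^{-16}$, a contradiction.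
\end{proof}

Put $\delta=10^{-16}$ and call $B$ \emph{nearly DK} if $0<m(B)<\infty$ and $\limsup_n\delta_n(B)<\delta$. We must show that no such set exists. Let $B$ be nearly DK, $\beta=m(B)$, $\delta_n=\delta_n(B)$.

We shall apply the bounds defining $\delta_n$ at random points $X_\rho\in B$ of a chain with a fixed starting point, so we first make them hold everywhere on $B$. Let $N_0$ be the null set of $x\in B$ with $|S_n1_B(x)/(\beta a_n)-1|>\delta_n$ for some $n$, and let $N=\{x:\sum_{i\ge0}P^i1_{N_0}(x)>0\}\supset N_0$. Then $m(N)=0$ because $\int P^i1_{N_0}\,dm=m(N_0)=0$. If $P^j1_N(x)>0$ for some $j$, then $\sum_iP^{i+j}1_{N_0}(x)>0$, so $x\in N$. Thus the chain started outside $N$ a.s.\ never visits $N$, and replacing $B$ by $B\setminus N$ changes neither $\beta$ nor $S_n1_B(x)$ for $x\notin N$. After this replacement,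
\[
|S_n1_B(x)/(\beta a_n)-1|\le\delta_n\qquad\text{for every }x\in B\text{ and every }n.
\]

Let $\tau=\min\{t\ge1:X_t\in B\}$. The strong Markov property at $\tau$ gives, for every $x\in X$, the pointwise form of the first entrance estimate of Section~\ref{sec:upper}:
\[
S_n1_B(x)=\mathbb E_x\big[1_{\{\tau\le n\}}\big(1+S_{n-\tau}1_B(X_\tau)\big)\big]\le\mathbb P_x(\tau\le n)\big(1+\sup_BS_n1_B\big).
\]
Since $\limsup_n\delta_n<\delta$ and $a_n\to\infty$, there is $k_1$ such that for all $n\ge b_{k_1}$
\begin{equation}\label{eq:bounds}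
S_n1_B\ge(1-\delta)\beta a_n\ \text{ on }B,\qquad S_n1_B(x)\le\mathbb P_x(\tau\le n)\,(1+\delta)\beta a_n\ \text{ for all }x\in X .
\end{equation}

These bounds concern expected numbers of visits, whereas we need probabilities of visits. The passage is the following comparison. Since $a_n$ is linear on a block, the expected number of visits in a window of length $w$ is almost $\beta w/M_{k-1}$ when the chain starts in $B$; since no starting point can produce more than $(1+\delta)\beta w/M_{k-1}$ expected visits in time $w$, the window can rarely be empty.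

\begin{lemma}[Windows]\label{lem:windows}
Let $k\ge k_1$, and let $w,i$ be integers with $w\ge b_k$, $i\ge0$ and $(i+1)w<b_{k+1}$. For every $x\in B$,
\[
\mathbb P_x\big(X_t\notin B\text{ for all }t\in(iw,(i+1)w]\big)\le2\delta(i+1).
\]
\end{lemma}

\begin{proof}
Let $M=M_{k-1}$ and $n=iw$. We have $S_{n+w}1_B(x)\ge(1-\delta)\beta(n+w)/M$ and $S_n1_B(x)\le(1+\delta)\beta n/M$, by \eqref{eq:bounds} and, for $i=0$, because $S_0=0$. With $v$ the probability of a visit in $(n,n+w]$, the Markov property at time $n$ and \eqref{eq:bounds} give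
\[
\frac\beta M\big[w-\delta(2n+w)\big]\le S_{n+w}1_B(x)-S_n1_B(x)=\mathbb E_x\big[S_w1_B(X_n)\big]\le(1+\delta)\frac{\beta w}M\,v .
\]
So $1-v\le\big(\delta+\delta(2i+1)\big)/(1+\delta)\le2\delta(i+1)$.
\end{proof}

\section{Two candidates that fail}\label{sec:candidates}

Before treating a general set, we test the two most natural ones. They fail for two different reasons, which are the two cases of Lemma~\ref{lem:stage} below. Let $g_1<g_2$ be the indices of the first two $k$-symbols among $s_1,s_2,\dots$; they are a.s.\ finite stopping times for the letters, and $\mathbb Eg_1=\ell_k$. Write $M=M_{k-1}$.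

\begin{example}[The base misses the excursions]\label{ex:base}
Let $\lambda_k(y)\ge K_k-1$; such $y$ form a set of positive measure. If $s_{g_1}=(k,\mathsf H)$, then $y^{(g_1)}\in E_k$, so $R_{g_1}>n_k$ and $V(n_k)<g_1$. If $s_{g_1}=(k,\mathsf T)$, which has probability $\frac12$, we restart the letters at $g_1$. By Proposition~\ref{prop:pde}(a),
\[
S_{n_k}1_A(y,0)\le\ell_k+\tfrac12\sup_{y'}\mathbb E_{y'}V(n_k)\le\big(\tfrac12+o(1)\big)a_{n_k},
\]
because $b_k\le n_k<b_{k+1}$ and $\ell_k/a_{n_k}=M\ell_k/n_k\le\sqrt k\,2^{-K_k}\to0$. Hence $\limsup_n\delta_n(A)\ge\frac12$.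
\end{example}

The obvious remedy is to remove the points of high level, as Egorov's theorem would.

\begin{example}[The trimmed base misses the next level]\label{ex:trimmed}
Let $\mu_k=\lfloor K_k/2\rfloor$ and $B=\{(y,0):\lambda_k(y)\le\mu_k\text{ for all }k\}$. Then $m(B)\ge1-\sum_{k\ge1}(k+1)^{-2}>0$. The levels $\lambda_1,\lambda_2,\dots$ are independent under $\nu$, so for each $k$ the points of $B$ with $\lambda_k=\mu_k$ have positive measure. Start the chain at such a point $(y,0)$, and let $u=\lfloor\ell_k/2\rfloor\ge i_k$, $v=4\ell_k$, $w=\lceil M\ell_k\rceil$. The event $\{g_1\le u,\ s_{g_1}=(k,\mathsf H),\ g_2>v\}$ has probability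
\[
u\cdot\frac1{2\ell_k}\Big(1-\frac1{\ell_k}\Big)^{4\ell_k-1}\to\frac14e^{-4}.
\]
Remove the events that a $j$-symbol with $j>k$ occurs among $s_1,\dots,s_u$ or that a clock bound fails at $u$ or $v$; their probability is at most $2u/\ell_{k+1}+\frac2k\to0$. On what remains, the level stays at most $\mu_k+1<K_k$ up to base index $u$, so $R_u=R_u^{<k}<(1+\frac2k)uM\le w$, while $R_v>(1-\frac1k)4M\ell_k\ge2w$ for large $k$. By \eqref{eq:chain}, at all times in $(w,2w]$ the base index lies in $(u,v]$, the level is $\mu_k+1$, and the chain is outside $B$. If $B$ were nearly DK, then Lemma~\ref{lem:windows} with $i=1$ would bound this probability by $4\delta$ at a.e.\ starting point in $B$, and $4\delta<\frac14e^{-4}$. So $B$ is not nearly DK.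
\end{example}

Together, the examples indicate what a nearly DK set must look like at scale $k$: it cannot stop at any level, and having reached level $K_k-1$ it cannot avoid the excursions. To reach a contradiction we must make this quantitative. A run of $K_k$ heads costs the factor $2^{-K_k}$, which is compensated by the factor $2^{K_k}$ in $n_k$. So we have to follow $B$ up the levels with a success probability per level that is almost the probability $\frac12$ of a head.

\section{Climbing a run of heads}\label{sec:stage}

Let $B$ be nearly DK, modified on a null set as in Section~\ref{sec:windows}. Fix $k\ge\max(k_1,2400)$, write $M=M_{k-1}$ and $K=K_k$, and put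
\[
G=300\,\ell_k,\qquad J=\lceil\ell_k/300\rceil,\qquad w=\lfloor MJ/4\rfloor,\qquad Z=2MG,\qquad n_k'=\lfloor n_k/2\rfloor .
\]
The next toss of the $k$-th coin almost surely comes within $G$ letters, that is, before time $Z$; a second toss rarely follows within $J$ letters, which take time at least $2w$. We want a visit to $B$ between the two tosses. The time of the first toss is random, and the chain need not be in $B$ then, so \eqref{eq:bounds} gives no lower bound from that moment on. We therefore cover $[0,Z+2w]$ by deterministic windows of length $w$ and ask that all of them be visited. There are about $G/J$ windows up to a constant, and this is what forces $\delta$ to be so small.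

Since $\ell_k/k\ge8i_k\ge8$ and $k\ge2400$, and by \eqref{eq:growth} and $n_k\ge(k+1)^{3.5}M\ell_k$,
\begin{equation}\label{eq:params}
\begin{gathered}
J\le\ell_k/150,\qquad G+J\le301\,\ell_k,\qquad G\ge J\ge\ell_k/k\ge i_k,\qquad MJ/8\le w\le MJ/4,\\
w\ge\frac{\ell_k}{1200}-1\ge\frac{2\ell_k}k-1\ge b_k,\qquad Z+2w\le601M\ell_k<b_{k+1},\\
2w\le M\ell_k\le n_k/2,\qquad b_k\le\ell_k\le n_k'<b_{k+1}.
\end{gathered}
\end{equation}
Let $\mathcal W$ be the event that each window $(iw,(i+1)w]$ with $0\le i\le\lfloor Z/w\rfloor+1$ contains a visit to $B$. These windows lie in $(0,Z+2w]$, and $Z/w\le16G/J\le16\cdot300^2=1.44\cdot10^6$. Summing the bounds of Lemma~\ref{lem:windows}, for every $x\in B$,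
\begin{equation}\label{eq:W}
\mathbb P_x(\mathcal W^c)\le2\delta(Z/w+2)^2\le2\cdot10^{-16}\,(1.5\cdot10^6)^2<0.001 .
\end{equation}
On $\mathcal W$, for every $\theta\in[0,Z]$ the set $B$ is visited in $(\theta,\theta+2w]$: take $i=\lceil\theta/w\rceil$.

We now name the rungs of the ladder. Let $C_k=\{(y,h)\in X:y\notin\bigcup_{j\ge k}E_j\}$; points of $C_k$ have height $h\le\sum_{j<k}n_j$, so the chain started there reaches the base quickly. Let
\[
c_k(y)=1_{E_k}(y)\,\#\{1\le u\le n_k:(y,u)\in B\},
\]
and define
\[
\Sigma_\lambda=\{(y,h)\in B\cap C_k:\lambda_k(y)=\lambda\}\quad(0\le\lambda\le K-1),\qquad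
\Sigma_K=\{(y,h)\in X:c_k(y)\ge(1-\delta)\beta n_k'/M\}.
\]
For the chain started at $(y,h)$ let $\theta=h+R_{g_1-1}$, the last time before the first $k$-symbol is drawn, and let $\rho=\min\{t>\theta:X_t\in B\}$. The event $\{\theta<t\}$ says that a $k$-symbol has been drawn by time $t$, so it belongs to $\mathcal F_t$, and $\rho$ is a stopping time.

\begin{lemma}[One stage]\label{lem:stage}
Let $0\le\lambda\le K-1$ and $x\in\Sigma_\lambda$. With $\mathbb P_x$-probability at least $0.48$, the time $\rho$ is finite, the base index at time $\rho$ lies in $[1,G+J]$, and $X_\rho\in\Sigma_{\lambda+1}$.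
\end{lemma}

\begin{proof}
Let $x=(y,h)$, and let $\mathcal G$ be the intersection of the events
\begin{itemize}
\item[(i)] $s_{g_1}=(k,\mathsf H)$;
\item[(ii)] $g_1\le G$;
\item[(iii)] $g_2-g_1>J$;
\item[(iv)] no $j$-symbol with $j>k$ occurs among $s_1,\dots,s_{G+J}$;
\item[(v)] $R_G^{<k}+\sum_{j<k}n_j<(1+\frac2k)MG$;
\item[(vi)] $R_{g_1+J}-R_{g_1}\ge2w$;
\item[(vii)] $\mathcal W$.
\end{itemize}
Event (i) has probability $\frac12$. The others fail with the following probabilities: (ii) at most $(1-1/\ell_k)^{300\ell_k}\le e^{-300}<0.001$; (iii) at most $J/\ell_k\le\frac1{150}<0.007$, by restarting the letters at $g_1$; (iv) at most $2(G+J)/\ell_{k+1}\le602\,\ell_k/\ell_{k+1}\le\frac1k$, by \eqref{eq:nosymbol} and \eqref{eq:growth}; (v) at most $\frac1k$, by Lemma~\ref{lem:clock}; (vi) at most $\frac1k$, by restarting the letters at $g_1$ and applying Lemma~\ref{lem:clock} to the starting point $y^{(g_1)}$, since $(1-\frac1k)MJ\ge MJ/2\ge2w$; (vii) less than $0.001$, by \eqref{eq:W}. As $\frac3k<0.002$, we get $\mathbb P_x(\mathcal G)\ge\frac12-0.011\ge0.48$.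

Suppose $\mathcal G$ occurs. By (ii) and (iv), no letter $s_r$ with $r<g_1$ is a $j$-symbol with $j\ge k$, so $R_{g_1-1}=R_{g_1-1}^{<k}\le R_G^{<k}$. With $h\le\sum_{j<k}n_j$ and (v) this gives $\theta\le(1+\frac2k)MG\le Z$. By (vii), $\theta<\rho\le\theta+2w$. By (vi), $\theta+2w<h+R_{g_1+J}$, so by \eqref{eq:chain} the base index $r$ at time $\rho$ satisfies $g_1\le r\le g_1+J\le G+J$. By (iii), $s_{g_1}$ is the only $k$-symbol among $s_1,\dots,s_r$, and by (i) and \eqref{eq:level}
\[
\lambda_k(y^{(g_1)})=\lambda_k(y^{(r)})=\lambda+1 .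
\]

\emph{Case $\lambda<K-1$.} We have $y^{(r)}\notin E_k$ because $\lambda+1<K$, and $y^{(r)}\notin E_j$ for $j>k$ because its zeroth letter $s_r$ is not a $j$-symbol, by (iv). So $X_\rho\in B\cap C_k$ has level $\lambda+1$.

\emph{Case $\lambda=K-1$.} Now $y^{(g_1)}\in E_k$, and at the times $\theta+1,\theta+2,\dots,\theta+n_k+1$ the chain is over $y^{(g_1)}$ at the heights $n_k,n_k-1,\dots,0$. Since $2w\le n_k/2$, we have $r=g_1$ and $X_\rho=(y^{(g_1)},h')\in B$ with $n_k\ge h'\ge n_k+1-2w\ge n_k'+1$. From $X_\rho$ the next $n_k'$ steps are the deterministic descent through the heights $h'-1,\dots,h'-n_k'\ge1$, so $S_{n_k'}1_B(X_\rho)$ is not just an expectation: it counts points of $B$ in this column. By \eqref{eq:bounds} and $b_k\le n_k'<b_{k+1}$,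
\[
c_k(y^{(g_1)})\ge S_{n_k'}1_B(X_\rho)\ge(1-\delta)\beta n_k'/M,
\]
that is, $X_\rho\in\Sigma_K$.
\end{proof}

The uniformity of the lower bound in \eqref{eq:bounds} is essential here. The lemma is applied at points of level up to $K-1$, at times of order $M\ell_k$ and $n_k$; these points are exactly those discarded in the proof of Proposition~\ref{prop:pde}(b), and a.e.\ convergence says nothing about them at these times.

\section{The mass of $B$ in the excursions}\label{sec:mass}

\begin{proof}[Proof of Proposition~\ref{prop:claim}]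
Suppose that $B$ is nearly DK, and keep the notation of Sections~\ref{sec:windows} and~\ref{sec:stage}. We start the chain from the base with the stationary law $\nu$, because then expected counts along $y^{(1)},y^{(2)},\dots$ are measures.

\emph{Reaching the lowest rung.} For a.e.\ $x$ we have $S_n1_B(x)/a_n\to\beta$ by Proposition~\ref{prop:pde}, so \eqref{eq:bounds} gives $\lim_n\mathbb P_x(\tau\le n)\ge\frac1{1+\delta}>\frac12$. This holds at $x=(y,0)$ for $\nu$-a.e.\ $y$. Hence there are an integer $L$ and a Borel set $D\subset Y$, both independent of $k$, with $\nu(D)\ge\frac34$ and $\mathbb P_y(\tau\le L)\ge\frac12$ for $y\in D$. Let $k\ge\max(k_1,2400)$ satisfy $\ell_k\ge8L$, and let $D_k=\{y\in D:\lambda_k(y)=0\}$, so that $\nu(D_k)\ge\frac34+\frac12-1=\frac14$. Fix $y\in D_k$. By \eqref{eq:nosymbol}, with $\mathbb P_y$-probability at least $\frac12-2L/\ell_k\ge\frac14$ we have $\tau\le L$ and no $j$-symbol with $j\ge k$ occurs among $s_1,\dots,s_L$. Then the base index $r$ at time $\tau$ lies in $[1,L]$, the zeroth letter $s_r$ of $y^{(r)}$ is not a $j$-symbol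 with $j\ge k$, and $\lambda_k(y^{(r)})=0$; so $X_\tau\in\Sigma_0$.

\emph{Climbing.} Let $\rho_0=\tau$, and let $\rho_{\lambda+1}$ be $\rho_\lambda$ plus the time $\rho$ of the chain restarted at $\rho_\lambda$. Let $\mathcal A_0=\{\tau\le L,\ X_\tau\in\Sigma_0\}$, and let $\mathcal A_{\lambda+1}$ be the event that $\mathcal A_\lambda$ occurs, $\rho_{\lambda+1}<\infty$, the base index increases by at most $G+J$ between $\rho_\lambda$ and $\rho_{\lambda+1}$, and $X_{\rho_{\lambda+1}}\in\Sigma_{\lambda+1}$. Then $\mathcal A_\lambda\in\mathcal F_{\rho_\lambda}$. The bound in Lemma~\ref{lem:stage} is uniform in the starting point, so the strong Markov property gives $\mathbb P_y(\mathcal A_{\lambda+1})\ge0.48\,\mathbb P_y(\mathcal A_\lambda)$ for $0\le\lambda\le K-1$, and $\mathbb P_y(\mathcal A_K)\ge\frac14(0.48)^K$. On $\mathcal A_K$ there is an index $i$ with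
\[
1\le i\le I:=L+K(G+J)\le302\,K\ell_k\qquad\text{and}\qquad c_k(y^{(i)})\ge(1-\delta)\beta n_k'/M .
\]

\emph{Counting.} Let $U_k=\{(y,h):y\in E_k,\ 1\le h\le n_k\}$. These sets are disjoint, and $\int c_k\,d\nu=m(B\cap U_k)$. By stationarity,
\[
I\,m(B\cap U_k)=\int_Y\mathbb E_y\Big[\sum_{i=1}^Ic_k(y^{(i)})\Big]d\nu(y)\ge\frac14\cdot\frac14(0.48)^K\,(1-\delta)\beta\,\frac{n_k'}M .
\]
Here $n_k'/M\ge n_k/(3M)\ge\ell_k2^K/(3\sqrt k)$. The factors $\ell_k$ cancel, and $16\cdot3\cdot302/(1-\delta)<15000$, so
\begin{equation}\label{eq:mass}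
m(B\cap U_k)\ge\frac{\beta\,(0.96)^{K_k}}{15000\,K_k\sqrt k}\qquad\text{for all large }k .
\end{equation}
Squaring four times gives $0.96^2>0.92$, $0.92^2>0.846$, $0.846^2>0.71$, $0.71^2>\frac12$, so $0.96>2^{-1/16}$. With $K_k\le4\log_2(k+1)+1$ we obtain $(0.96)^{K_k}\ge2^{-1/16}(k+1)^{-1/4}$. The right side of \eqref{eq:mass} is therefore at least $c\beta k^{-3/4}/\log k$ with an absolute constant $c>0$, and $m(B)\ge\sum_km(B\cap U_k)=\infty$. This contradicts $m(B)<\infty$.
\end{proof}

This completes the proof of Theorem~\ref{thm:main}.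

\begin{remark}[The balance of the parameters]
Pointwise dual ergodicity used $p_k\to0$ and $\sum_k2^{-K_k/2}<\infty$, which want $p_k$ small and $K_k$ large. The final contradiction used the divergence of a series with terms of order $(0.96)^{K_k}p_k/K_k$, which wants the opposite. The two demands are compatible only because the success probability per stage is close to $\frac12$: with $0.4$ in place of $0.48$ the terms would be of order $k^{4\log_2(0.8)-1/2}/\log k$, and the series would converge since $4\log_2(0.8)<-1$. Some divergence condition on $p_k$ is unavoidable: if $\sum_kp_k<\infty$, then $m(X)=\prod_k(1+p_k)<\infty$ and $X$ is a DK set.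
\end{remark}

\begin{remark}
The constant $10^{-17}$ is not optimal. We do not settle whether every pointwise dual ergodic $T$ has a set $B$ with $c\,a_n\le S_n1_B\le C\,a_n$ on $B$ for all large $n$, for some constants $0<c<C$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Aaronson}
Aaronson, \emph{An Introduction to Infinite Ergodic Theory}.

\bibitem{RFE}
\emph{Random $f$-expansions}, Annals of Probability, volume 14, issue 3,
\texttt{https://projecteuclid.org/\allowbreak journals/\allowbreak annals-of-probability/\allowbreak volume-14/\allowbreak issue-3/\allowbreak Random-f-Expansions/\allowbreak 10.1214/\allowbreak aop/\allowbreak 1176992457.pdf},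
doi:10.1214/aop/1176992457.

\end{thebibliography}
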